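\title{Gale--Stewart games on more than continuum many boards}

\begin{abstract}
In the multiboard Gale--Stewart game two players play $\kappa$ copies of the game with payoff set $X\subseteq{}^{\mathbb N}2$ simultaneously, and the first player wins if she wins on at least one board. Galvin asked whether the game on $(2^{\aleph_0})^+$ boards is determined for every $X$. We show that ZFC does not decide the question. The answer is yes after forcing with $\mathrm{Add}(\lambda,\lambda^+)$ when $\lambda^{<\lambda}=\lambda=2^{\aleph_0}$. The answer is no, witnessed by one set $X$ for every number of boards, after adding uncountably many Cohen reals to any model, and also in $L[A]$ for $A\subseteq\omega_1$. No large cardinals are used. All three proofs concern a single object, a strategy of the first player that does not depend on $X$.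
\end{abstract}

\section{The game and the question}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,\dots\}$, $\omega=\{0,1,2,\dots\}$, $2=\{0,1\}$ and $\mathfrak c=2^{\aleph_0}$; the set of functions from $Y$ to $S$ is ${}^YS$.

Let $X\subseteq{}^{\mathbb N}2$ and let $\kappa$ be a nonzero cardinal. The game $\mathrm{GS}(X,\kappa)$ is played by two players, ONE and TWO, on \emph{boards} $\alpha<\kappa$, in innings $n=1,2,\dots$. In inning $n$, ONE chooses a function $O_n\in{}^\kappa2$, that is, a bit $O_n(\alpha)$ for every board, and then TWO chooses $T_n\in{}^\kappa2$. Each move may depend on everything played so far on all boards. The \emph{play on board $\alpha$} is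
\[
x^\alpha=(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots)\in{}^{\mathbb N}2 .
\]
ONE wins the run if $x^\alpha\in X$ for some $\alpha<\kappa$; otherwise TWO wins. For $\kappa=1$ this is the Gale--Stewart game with moves in $\{0,1\}$. The game is \emph{determined} if one of the players has a winning strategy.

ONE needs one board and TWO needs all of them, so additional boards should favor ONE. The precise statement is less symmetric.

\begin{lemma}\label{lem:monotone}
Let $X\subseteq{}^{\mathbb N}2$ and $0<\kappa\le\kappa'$.
\begin{enumerate}
\item[(i)] TWO has a winning strategy in $\mathrm{GS}(X,\kappa)$ if and only if he has one in $\mathrm{GS}(X,1)$.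
\item[(ii)] If ONE has a winning strategy in $\mathrm{GS}(X,\kappa)$, then she has one in $\mathrm{GS}(X,\kappa')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A winning strategy for one board can be used on every board separately. Conversely, let $\Sigma$ be a winning strategy of TWO on $\kappa$ boards. In $\mathrm{GS}(X,1)$, TWO treats the real board as board $0$, pretends that ONE always plays $0$ on the boards $\alpha\ne0$, and follows $\Sigma$. In the imagined run no $x^\alpha$ lies in $X$, in particular $x^0\notin X$. (ii) ONE ignores the boards $\alpha\ge\kappa$.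
\end{proof}

So the number of boards is irrelevant for TWO, and if $\mathrm{GS}(X,1)$ is determined, then so is every $\mathrm{GS}(X,\kappa)$. If $\mathrm{GS}(X,1)$ is undetermined, TWO never acquires a winning strategy, and the only question is how many boards ONE needs in order to win, and whether any number suffices. Few boards do not suffice.

\begin{theorem}[Galvin]\label{thm:galvin}
There is $X\subseteq{}^{\mathbb N}2$ such that $\mathrm{GS}(X,\kappa)$ is undetermined for every nonzero cardinal $\kappa$ with at least one of the following properties: \textup{(a)} $2^\kappa\le\mathfrak c$; \textup{(b)} the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero.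
\end{theorem}

We do not use this theorem. Each of its conditions implies $\kappa<\mathfrak c$: in (a) because $\kappa<2^\kappa$, in (b) because the line is the union of $\mathfrak c$ points. It therefore says nothing about large $\kappa$. Galvin asked the following question; see \cite{games}.

\begin{quote}
\emph{Is $\mathrm{GS}(X,\mathfrak c^+)$ determined for every $X\subseteq{}^{\mathbb N}2$?}
\end{quote}

The cardinal $\mathfrak c^+$ is the first at which a pigeonhole argument suggests the answer yes. TWO has only $\mathfrak c$ strategies for one board. If on each board $\alpha<\mathfrak c^+$ his moves follow some one-board strategy $\sigma_\alpha$, then a single $\sigma$ is used on $\mathfrak c^+$ boards. If moreover ONE's moves are so unrelated to the assignment $\alpha\mapsto\sigma_\alpha$ that every sequence in ${}^{\mathbb N}2$ is played by her on one of these boards, then every play consistent with $\sigma$ occurs. Since $\sigma$ is not a winning strategy, one of these plays is in $X$. The weak point is the word ``unrelated'': to defeat a strategy of ONE, the opponent may know it and may look at all boards. We show that whether the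 heuristic can be made to work depends on the model of set theory.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then the statement ``$\mathrm{GS}(X,\mathfrak c^+)$ is determined for every $X\subseteq{}^{\mathbb N}2$'' can be neither proved nor refuted in ZFC.
\end{theorem}

For a regular cardinal $\lambda$ and an ordinal $\mu$, let $\mathrm{Add}(\lambda,\mu)$ be the set of partial functions $p:\mu\times\lambda\to2$ with $|p|<\lambda$. For a set $Y$, let $\mathrm{Fn}(Y,2)$ be the set of finite partial functions $Y\to2$. Both are ordered by reverse inclusion. For an infinite cardinal $\lambda$, adding $\lambda$ Cohen reals means forcing with $\mathrm{Fn}(\lambda\times\omega,2)$, which is isomorphic to $\mathrm{Fn}(\lambda,2)$.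

\begin{theorem}\label{thm:yes}
Let $\lambda$ be an uncountable regular cardinal with $\lambda^{<\lambda}=\lambda=\mathfrak c$, and let $G$ be generic for $\mathrm{Add}(\lambda,\lambda^+)$. In $V[G]$ we have $\mathfrak c=\lambda$, and $\mathrm{GS}(X,\kappa)$ is determined for every $X\subseteq{}^{\mathbb N}2$ and every cardinal $\kappa\ge\lambda^+=\mathfrak c^+$.
\end{theorem}

\begin{theorem}\label{thm:cohen}
Let $V_0$ be a model of ZFC, let $\lambda$ be an uncountable cardinal of $V_0$, and let $V=V_0[C]$ be obtained by adding $\lambda$ Cohen reals. In $V$ there is one set $X\subseteq{}^{\mathbb N}2$ such that $\mathrm{GS}(X,\kappa)$ is undetermined for every nonzero cardinal $\kappa$.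
\end{theorem}

\begin{theorem}\label{thm:L}
If $V=L[A]$ for some $A\subseteq\omega_1$, in particular if $V=L$, then there is one set $X\subseteq{}^{\mathbb N}2$ such that $\mathrm{GS}(X,\kappa)$ is undetermined for every nonzero cardinal $\kappa$.
\end{theorem}

Section~\ref{sec:universal} removes $X$ from the problem, and Section~\ref{sec:names} fixes the forcing tools. The three theorems are proved in Sections \ref{sec:yes}, \ref{sec:cohen} and~\ref{sec:L}. Section~\ref{sec:independence} derives Theorem~\ref{thm:main} and shows that the independence persists when $\mathfrak c=\aleph_n$ is prescribed or a measurable cardinal is assumed.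

\section{Universal strategies}\label{sec:universal}

Let $\mathrm{Seq}=\bigcup_{n\ge1}2^n$ be the set of nonempty finite $0$-$1$ sequences, and write $a\restriction n=(a_1,\dots,a_n)$ for $a\in{}^{\mathbb N}2$. A \emph{response} is a function $\sigma:\mathrm{Seq}\to2$. Responses are the strategies of TWO on one board: his own earlier moves are determined by those of ONE and need not be listed. Put
\[
a*\sigma=(a_1,\sigma(a\restriction1),a_2,\sigma(a\restriction2),\dots),\qquad [\sigma]=\{a*\sigma:a\in{}^{\mathbb N}2\}.
\]
There are $\mathfrak c$ responses, and $|[\sigma]|=\mathfrak c$ because $a\mapsto a*\sigma$ is injective. Let $\mathcal X$ be the family of all $X\subseteq{}^{\mathbb N}2$ that meet every $[\sigma]$. TWO has a winning strategy in $\mathrm{GS}(X,1)$ exactly when $X\notin\mathcal X$. By Lemma~\ref{lem:monotone}(i), for every $\kappa$,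
\begin{equation}\label{eq:X}
\text{TWO has a winning strategy in }\mathrm{GS}(X,\kappa)\iff X\notin\mathcal X .
\end{equation}

In the same way a strategy of ONE on $\kappa$ boards is a function $\Phi:({}^\kappa2)^{<\omega}\to{}^\kappa2$, with $O_n=\Phi(T_1,\dots,T_{n-1})$. The \emph{outcome set} of a run is $R=\{x^\alpha:\alpha<\kappa\}$, and ONE wins the run if and only if $R\cap X\neq\emptyset$.

\begin{definition}\label{def:universal}
A strategy $\Phi$ of ONE on $\kappa$ boards is \emph{universal} if for every run consistent with $\Phi$ there is a response $\sigma$ with $[\sigma]\subseteq R$.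
\end{definition}

\begin{lemma}\label{lem:allX}
A strategy $\Phi$ on $\kappa$ boards is universal if and only if it is winning in $\mathrm{GS}(X,\kappa)$ for every $X\in\mathcal X$.
\end{lemma}

\begin{proof}
If $[\sigma]\subseteq R$ and $X\in\mathcal X$, then $R\cap X\supseteq[\sigma]\cap X\ne\emptyset$. Conversely, suppose some run consistent with $\Phi$ has an outcome set $R$ that contains no $[\sigma]$. Then $X={}^{\mathbb N}2\setminus R$ belongs to $\mathcal X$, and this run is lost by ONE in $\mathrm{GS}(X,\kappa)$.
\end{proof}

One strategy that wins all these games looks like much more than a separate winning strategy for each. It is not, because boards are cheap: ONE can run all the separate strategies side by side.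

\begin{proposition}\label{prop:reduction}
\begin{enumerate}
\item[(i)] If there is a universal strategy on $\kappa$ boards, then $\mathrm{GS}(X,\kappa')$ is determined for all $X$ and all $\kappa'\ge\kappa$.
\item[(ii)] If no cardinal carries a universal strategy, then there is one $X$ such that $\mathrm{GS}(X,\kappa)$ is undetermined for every nonzero $\kappa$.
\item[(iii)] For $\kappa\ge2^{\mathfrak c}$, the game $\mathrm{GS}(X,\kappa)$ is determined for every $X$ if and only if there is a universal strategy on $\kappa$ boards.
\end{enumerate}
\end{proposition}

\begin{proof}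
(i) If $X\notin\mathcal X$, TWO wins by \eqref{eq:X}. If $X\in\mathcal X$, ONE wins on $\kappa$ boards by Lemma~\ref{lem:allX} and on $\kappa'$ boards by Lemma~\ref{lem:monotone}(ii).

(ii) Suppose that for every $X$ some game $\mathrm{GS}(X,\kappa_X)$ is determined. For $X\in\mathcal X$ the winner is ONE by \eqref{eq:X}; choose a winning strategy $\Phi_X$. Take as boards the pairs $(X,\beta)$ with $X\in\mathcal X$ and $\beta<\kappa_X$, and let ONE follow $\Phi_X$ on the block $\{X\}\times\kappa_X$, looking only at that block. The restriction of any run to this block is a run of $\mathrm{GS}(X,\kappa_X)$ consistent with $\Phi_X$, so $R\cap X\ne\emptyset$ for every $X\in\mathcal X$. By Lemma~\ref{lem:allX} the combined strategy is universal on $\sum_{X\in\mathcal X}\kappa_X$ boards.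

(iii) One direction is (i). For the other, take $\kappa_X=\kappa$ for all $X$ in the proof of (ii). There are between $1$ and $2^{\mathfrak c}\le\kappa$ blocks, so the total number of boards is $\kappa$.
\end{proof}

If $2^{\mathfrak c}=\mathfrak c^+$, part (iii) says that Galvin's question is equivalent to the existence of a universal strategy on $\mathfrak c^+$ boards. In general, we shall construct a universal strategy for Theorem~\ref{thm:yes} and defeat every strategy for Theorems \ref{thm:cohen} and~\ref{thm:L}. Two examples show what each player has to work with.

\begin{example}[finitely many innings]\label{ex:finite}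
Stop the game after $d$ innings, and call a strategy universal if $R$ always contains the $2^d$ plays consistent with some response. For $d=1$ two boards suffice: ONE plays $0$ on one and $1$ on the other, and TWO's two replies define $\sigma$. For $d=2$ six boards suffice. ONE plays $0$ on three boards and $1$ on the other three. In each triple two boards receive the same reply, which defines $\sigma(0)$ and $\sigma(1)$; on each such pair ONE plays $0$ and $1$, and the replies define $\sigma$ on sequences of length $2$. The same step shows that if $N$ boards suffice for $d$ innings, then $2(2N-1)$ suffice for $d+1$.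

On infinitely many boards ONE can go on forever: she splits every set of $\kappa$ boards with a common position into two sets of size $\kappa$, and on each part one reply of TWO occurs $\kappa$ times. This gives a response $\sigma$ and, for $s\in\mathrm{Seq}$, a set $B_s$ of $\kappa$ boards on which ONE has played $s$ and TWO has followed $\sigma$ for $|s|$ innings. Universality asks for more, namely $\bigcap_nB_{a\restriction n}\ne\emptyset$ for every $a$, and nothing in the construction provides it. For $\kappa<\mathfrak c$ it fails, since $|R|\le\kappa<|[\sigma]|$. The whole problem lies in this passage to the limit.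
\end{example}

\begin{example}[prediction]\label{ex:predict}
On $\mathfrak c$ boards ONE can assign to each $a\in{}^{\mathbb N}2$ a board and play $a$ there, ignoring TWO. This is not universal. More generally, suppose that $\Phi(T_1,\dots,T_n)$ never depends on $T_n$. Then TWO can compute $O_{n+1}$ before choosing $T_n$, and he plays $T_n=O_{n+1}$. Given $\sigma$, let $a_1=0$ and $a_{n+1}=1-\sigma(a\restriction n)$. In $a*\sigma$ each move of ONE differs from the preceding move of TWO, so $a*\sigma\notin R$. A universal strategy must therefore react to $T_n$ in a way that makes $O_{n+1}(\alpha)$ unpredictable from what TWO knew in choosing $T_n(\alpha)$.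
\end{example}

\section{Names for moves}\label{sec:names}

We argue with generic extensions $V[G]$ of a ground model $V$; relative consistency statements follow in the usual way. In our posets $q\le p$ means $q\supseteq p$, the largest condition is $\emptyset$, and two conditions are compatible if and only if their union is a function. A generic filter $G$ contains exactly one element of each maximal antichain in $V$, and it meets each set in $V$ that is dense below some element of $G$. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{Mixing.} Let $x\in V[G]$ and $y\in V$ satisfy $\varphi(x,y)$ in $V[G]$, and suppose $\emptyset\Vdash\varphi(\dot z,\check y)$ for some name $\dot z$. Then $x$ has a name $\dot x$ with $\emptyset\Vdash\varphi(\dot x,\check y)$. (Take a name $\dot x_0$ for $x$ and $p\in G$ forcing $\varphi(\dot x_0,\check y)$; let $\dot x$ evaluate as $\dot x_0$ if $p$ is in the generic filter and as $\dot z$ otherwise.)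
\item[(F2)] If $\lambda$ is regular, the union of a chain of fewer than $\lambda$ conditions in $\mathrm{Add}(\lambda,\mu)$ is a condition. Hence the forcing adds no new function from an ordinal below $\lambda$ into $V$ and preserves cardinals $\le\lambda$. If $\lambda^{<\lambda}=\lambda$, all antichains have size at most $\lambda$, and cardinals $\ge\lambda^+$ are preserved.
\item[(F3)] All antichains of $\mathrm{Fn}(Y,2)$ are countable, so cardinals are preserved. A generic filter is identified with its union $C:Y\to2$; a function $C:Y\to2$ is generic over a model $W$ if and only if every dense $E\subseteq\mathrm{Fn}(Y,2)$ in $W$ has an element $q\subseteq C$.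
\item[(F4)] \emph{Product lemma.} If $Y=Y_0\cup Y_1$ is a partition in $W$ and $C:Y\to2$ is generic over $W$, then $C\restriction Y_0$ is generic over $W$ and $C\restriction Y_1$ is generic over $W[C\restriction Y_0]$.
\end{enumerate}

A move on $\kappa$ boards in $V[G]$ is a function $\kappa\to2$. Both forcing proofs depend on knowing, board by board, which part of the generic filter decides the move there. We therefore use names in a normal form that displays this information.

\begin{definition}\label{def:names}
Let $\mathbb P$ be a poset and $Y$ a set, both in $V$. A \emph{simple name} is a family $\tau=\langle(\mathcal A_{\tau,y},e_{\tau,y}):y\in Y\rangle\in V$ in which $\mathcal A_{\tau,y}$ is a maximal antichain of $\mathbb P$ and $e_{\tau,y}:\mathcal A_{\tau,y}\to2$. The set of simple names is $\mathcal N(\mathbb P,Y)\in V$. For generic $G$ define $\tau^G:Y\to2$ by $\tau^G(y)=e_{\tau,y}(r)$, where $r$ is the unique element of $\mathcal A_{\tau,y}\cap G$.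
\end{definition}

\begin{lemma}\label{lem:names}
\begin{enumerate}
\item[(i)] If $\emptyset\Vdash\dot h:\check Y\to2$, there is a simple name $\tau$ with $\tau^G=\dot h^G$ for every generic $G$.
\item[(ii)] Every function $h:Y\to2$ in $V[G]$ is $\tau^G$ for some simple name $\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For each $y$ the conditions deciding $\dot h(y)$ are dense. Let $\mathcal A_{\tau,y}$ be a maximal antichain of such conditions and $e_{\tau,y}(r)$ the value decided by $r$. (ii) By (F1), with the constant function $0$ as default, $h$ has a name as in (i).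
\end{proof}

\section{A universal strategy from a generic array}\label{sec:yes}

Let $\lambda$ be as in Theorem~\ref{thm:yes}, let $\kappa=\lambda^+$, $\mathbb P=\mathrm{Add}(\lambda,\kappa)$ and $\mathcal N=\mathcal N(\mathbb P,\kappa)$. Since $\lambda$ is uncountable, (F2) shows that $V[G]$ has no new $\omega$-sequences of elements of $V$, in particular no new elements of ${}^{\mathbb N}2$, and that cardinals are preserved. So $\mathfrak c=\lambda$ and $\kappa=\mathfrak c^+$ in $V[G]$. By Proposition~\ref{prop:reduction}(i) it suffices to find in $V[G]$ a universal strategy on $\kappa$ boards.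

The union $g=\bigcup G$ is a total function $\kappa\times\lambda\to2$, since each point can be added to the domain of any condition. We call $\{\alpha\}\times\lambda$ the \emph{column} $\alpha$; it is a supply of generic bits reserved for board $\alpha$. For $p\in\mathbb P$ let
\[
\operatorname{supp}p=\{\alpha:\exists\xi\ (\alpha,\xi)\in\operatorname{dom}p\},\qquad \epsilon(p,\alpha)=\sup\{\xi+1:(\alpha,\xi)\in\operatorname{dom}p\}.
\]
As $|p|<\lambda$ and $\lambda$ is regular, $\epsilon(p,\alpha)<\lambda$ and $\operatorname{supp}p$ is bounded in $\kappa$. The condition $p$ says nothing about column $\alpha$ at heights $\ge\epsilon(p,\alpha)$.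

\subsection*{The strategy}
ONE will play bits from column $\alpha$ on board $\alpha$. She cannot fix the heights in advance, by Example~\ref{ex:predict}: TWO lives in $V[G]$ and can read $g$. But each move of TWO has a simple name, and on board $\alpha$ this name consults a single condition in $G$, which sees a bounded part of column $\alpha$. ONE takes her next bit from above that part.

Fix in $V$ a well-ordering of $\mathcal N$. In $V[G]$, for $h:\kappa\to2$ let $\nu(h)$ be the least $\tau\in\mathcal N$ with $\tau^G=h$; it exists by Lemma~\ref{lem:names}(ii). Define $\Phi$ in $V[G]$ as follows. Put $\xi_1(\alpha)=0$. After $T_1,\dots,T_n$ have been played, let $r_n(\alpha)$ be the unique element of $\mathcal A_{\nu(T_n),\alpha}\cap G$ and put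
\[
\xi_{n+1}(\alpha)=\max\{\xi_n(\alpha)+1,\ \epsilon(r_n(\alpha),\alpha)\}<\lambda .
\]
ONE plays $O_n(\alpha)=g(\alpha,\xi_n(\alpha))$ for all $n\ge1$.

Fix a run in $V[G]$ consistent with $\Phi$ and let $\tau_n=\nu(T_n)$. The sequence $(\tau_n)_{n\ge1}$ is an $\omega$-sequence of elements of $V$, so it lies in $V$. This is what makes density arguments available: the run is one object of the ground model evaluated at $G$.

\begin{example}[the simplest names]\label{ex:trivialnames}
Suppose every $\mathcal A_{\tau_n,\alpha}$ is $\{\emptyset\}$, so that TWO does not consult $G$. Then $\xi_n(\alpha)=n-1$, and $t^\alpha=(T_n(\alpha))_{n\ge1}$ is computed in $V$. As $\kappa>\mathfrak c$, there is $t$ such that $B=\{\alpha:t^\alpha=t\}\in V$ has size $\kappa$. Let $\sigma(s)=t_{|s|}$. Given $a\in{}^{\mathbb N}2$ and $q\in\mathbb P$, pick $\alpha\in B\setminus\operatorname{supp}q$ and extend $q$ by writing $a_n$ at $(\alpha,n-1)$ for all $n$. So densely many conditions put $a$ at the bottom of a column in $B$, and $a*\sigma=x^\alpha$ for some $\alpha\in B$. This is the heuristic of Section~\ref{sec:intro}.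
\end{example}

In general $r_n(\alpha)$ involves column $\alpha$, so that TWO's move depends on ONE's earlier moves and $t^\alpha$ becomes a response $\sigma_\alpha$. It also involves other columns, and this is the real difficulty: the condition that makes board $\alpha$ follow $a*\sigma_\alpha$ may clash with the given $q$ outside column $\alpha$. We first name what has to be forced. Work in $V$ with the sequence $(\tau_n)$.

\begin{definition}\label{def:realize}
Let $a\in{}^{\mathbb N}2$, let $\sigma$ be a response and $\delta<\kappa$. A condition $q$ \emph{realizes $(a,\sigma)$ at $\delta$} if there are $r_n\in\mathcal A_{\tau_n,\delta}$ $(n\ge1)$ such that, with $\xi_1=0$ and $\xi_{n+1}=\max\{\xi_n+1,\epsilon(r_n,\delta)\}$, for all $n\ge1$,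
\[
r_n\subseteq q,\qquad e_{\tau_n,\delta}(r_n)=\sigma(a\restriction n),\qquad (\delta,\xi_n)\in\operatorname{dom}q\ \text{ and }\ q(\delta,\xi_n)=a_n .
\]
\end{definition}

Every extension of such a $q$ realizes $(a,\sigma)$ at $\delta$, with the same witnesses. If $q\in G$, then $r_n\in G$, so $r_n=r_n(\delta)$; by induction $\xi_n=\xi_n(\delta)$; hence $O_n(\delta)=a_n$ and $T_n(\delta)=\sigma(a\restriction n)$. Thus
\begin{equation}\label{eq:realize}
q\in G\text{ realizes }(a,\sigma)\text{ at }\delta\ \Longrightarrow\ x^\delta=a*\sigma .
\end{equation}

\subsection*{One board}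
In the final density argument the board $\delta$ will be chosen above $\operatorname{supp}q$. Requirements on columns $\ge\delta$ are then harmless and may depend on $a$. Requirements on columns $<\delta$ may clash with $q$ unless they were imposed before $q$ and $a$ were given. The next lemma collects all requirements below $\delta$ in one condition that works for every $a$. This is possible because the tree $\mathrm{Seq}$ has only countably many nodes, although it has $\mathfrak c$ branches.

\begin{lemma}\label{lem:tree}
Let $p\in\mathbb P$ and $\delta<\kappa$ with $\operatorname{supp}p\subseteq\delta$. There are a condition $u_\delta\le p$ with $\operatorname{supp}u_\delta\subseteq\delta$, a response $\sigma_\delta$, and conditions $w^\delta_a$ $(a\in{}^{\mathbb N}2)$ with $\operatorname{supp}w^\delta_a\subseteq[\delta,\kappa)$, such that $u_\delta\cup w^\delta_a$ realizes $(a,\sigma_\delta)$ at $\delta$ for every $a$.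
\end{lemma}

\begin{proof}
Enumerate $\mathrm{Seq}$ as $s_1,s_2,\dots$ so that each sequence comes after its nonempty proper initial segments. For $s\in\mathrm{Seq}$ let $s^-$ be $s$ without its last entry $\ell(s)$. Put $u^0=p$ and $w_\emptyset=\emptyset$. By recursion on $k$ we construct conditions $u^0\subseteq u^1\subseteq\cdots$ with supports contained in $\delta$ and, for $s=s_k$, an ordinal $\xi_s<\lambda$, an element $r_s\in\mathcal A_{\tau_{|s|},\delta}$, and a condition $w_s\supseteq w_{s^-}$ with support contained in $[\delta,\kappa)$, such that
\begin{equation}\label{eq:inv}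
r_s\subseteq u^k\cup w_s,\qquad w_s(\delta,\xi_s)=\ell(s),\qquad \epsilon(w_s,\delta)\le\max\{\xi_s+1,\epsilon(r_s,\delta)\}.
\end{equation}

Let $s=s_k$ and $n=|s|$. Put $\xi_s=0$ if $n=1$ and $\xi_s=\max\{\xi_{s^-}+1,\epsilon(r_{s^-},\delta)\}$ otherwise. Then $\epsilon(w_{s^-},\delta)\le\xi_s$: for $n=1$ because $w_\emptyset=\emptyset$, for $n>1$ by the last part of \eqref{eq:inv} for $s^-$. So $(\delta,\xi_s)\notin\operatorname{dom}w_{s^-}$, and
\[
w'=w_{s^-}\cup\{((\delta,\xi_s),\ell(s))\}
\]
is a condition with $\epsilon(w',\delta)=\xi_s+1$. This is the point for which $\Phi$ was designed: the height at which ONE reads her next bit is still free, so both successors of $s^-$ can be forced. The supports of $u^{k-1}$ and $w'$ are disjoint, so $u^{k-1}\cup w'$ is a condition, and by maximality some $r_s\in\mathcal A_{\tau_n,\delta}$ is compatible with it. Cut $r_s$ at $\delta$: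
\[
u^k=u^{k-1}\cup r_s\restriction(\delta\times\lambda),\qquad w_s=w'\cup r_s\restriction([\delta,\kappa)\times\lambda).
\]
Both are conditions, and \eqref{eq:inv} holds since $\epsilon(w_s,\delta)=\max\{\epsilon(w',\delta),\epsilon(r_s,\delta)\}$.

Let $\sigma_\delta(s)=e_{\tau_{|s|},\delta}(r_s)$, $u_\delta=\bigcup_ku^k$ and $w^\delta_a=\bigcup_nw_{a\restriction n}$. These are unions of countable chains, hence conditions by (F2), with the required supports. By \eqref{eq:inv}, the elements $r_n=r_{a\restriction n}$ witness that $u_\delta\cup w^\delta_a$ realizes $(a,\sigma_\delta)$ at $\delta$; the ordinals of Definition~\ref{def:realize} are $\xi_n=\xi_{a\restriction n}$, as both satisfy the same recursion.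
\end{proof}

\subsection*{Many boards}
It remains to make $u_\delta$ and $\sigma_\delta$ independent of $\delta$ on an unbounded set. Counting handles $\sigma_\delta$, but the $u_\delta$ range over $\kappa$ conditions, so their supports must first be confined. Recall that $S\subseteq\kappa$ is \emph{stationary} if it meets every closed unbounded subset of $\kappa$; that $\{\delta<\lambda^+:\operatorname{cf}\delta=\lambda\}$ is stationary for regular $\lambda$, and remains so after removal of a bounded set; and \emph{Fodor's lemma}: if $S\subseteq\kappa$ is stationary and $f(\delta)<\delta$ for $\delta\in S$, then $f$ is constant on a stationary subset of $S$.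

\begin{lemma}\label{lem:dense}
For every $p\in\mathbb P$ there are $u\le p$ and a response $\sigma$ such that for every $a\in{}^{\mathbb N}2$ the set $D_a=\{q:q\text{ realizes }(a,\sigma)\text{ at some }\delta<\kappa\}$ is dense below $u$.
\end{lemma}

\begin{proof}
Let $S=\{\delta<\kappa:\operatorname{cf}\delta=\lambda,\ \operatorname{supp}p\subseteq\delta\}$, and apply Lemma~\ref{lem:tree} to each $\delta\in S$. Since $|\operatorname{supp}u_\delta|<\lambda=\operatorname{cf}\delta$, the ordinal $f(\delta)=\sup\{\alpha+1:\alpha\in\operatorname{supp}u_\delta\}$ is below $\delta$. Fodor's lemma gives a stationary $S'\subseteq S$ and $\gamma<\kappa$ with $\operatorname{supp}u_\delta\subseteq\gamma$ for all $\delta\in S'$. As $|\gamma\times\lambda|\le\lambda$, there are at most $\lambda^{<\lambda}=\lambda$ conditions with support contained in $\gamma$, and there are $\mathfrak c=\lambda$ responses. Since $|S'|=\lambda^+$, there are $u$, $\sigma$ and $S''\subseteq S'$ of size $\kappa$ with $(u_\delta,\sigma_\delta)=(u,\sigma)$ for all $\delta\in S''$. In particular $u\le p$.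

Let $a\in{}^{\mathbb N}2$ and $q\le u$. As $S''$ is unbounded, there is $\delta\in S''$ with $\operatorname{supp}q\subseteq\delta$. Then $q$ and $w^\delta_a$ have disjoint supports, so $q\cup w^\delta_a$ is a condition. It extends $q$ and it extends $u_\delta\cup w^\delta_a$, so it lies in $D_a$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
By Lemma~\ref{lem:dense} and genericity there is $u\in G$ with a response $\sigma\in V$ such that every $D_a$, $a\in{}^{\mathbb N}2\cap V$, is dense below $u$. Every $a\in{}^{\mathbb N}2$ of $V[G]$ lies in $V$, so $G\cap D_a\ne\emptyset$, and $a*\sigma\in R$ by \eqref{eq:realize}. Hence $[\sigma]\subseteq R$. The run was arbitrary, so $\Phi$ is universal.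
\end{proof}

\begin{remark}\label{rem:hyp-yes}
The uncountability of $\lambda$ was used three times: to put $(\tau_n)$ in $V$, to make $u_\delta$ and $w^\delta_a$ conditions, and to exclude new sequences $a$. It cannot be dropped: $\mathrm{Add}(\omega,\omega_1)$ adds $\aleph_1$ Cohen reals, and then Theorem~\ref{thm:cohen} applies. The equation $\lambda^{<\lambda}=\lambda$ preserves $\lambda^+$ and bounds the number of conditions below $\gamma$. It implies $\mathfrak c\le\lambda$, which is all that the counting of responses needs; the equality $\mathfrak c=\lambda$ serves to identify $\lambda^+$ with $\mathfrak c^+$.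
\end{remark}

\section{No universal strategy after adding Cohen reals}\label{sec:cohen}

In both negative results TWO defeats a given $\Phi$ in the same manner: he fixes in advance a countable family of moves that is closed under $\Phi$ and enumerates it. All moves of ONE then belong to the family, so $O_n=T_{m(n)}$ for some $m(n)$. This is not yet prediction in the sense of Example~\ref{ex:predict}, because $m(n)$ may be $\ge n$; and closure under $\Phi$ cannot suffice in ZFC, by Theorem~\ref{thm:yes}. TWO must add moves that reveal, on each board $\alpha$, information that a one-board response cannot produce from ONE's moves alone.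

Let $V=V_0[C]$ with $C:\lambda\to2$ generic for $\mathbb Q=\mathrm{Fn}(\lambda,2)$ over $V_0$. For a simple name $\tau\in\mathcal N(\mathbb Q,Y)$ and $y\in Y$ let
\[
\operatorname{supp}(\tau,y)=\bigcup\{\operatorname{dom}r:r\in\mathcal A_{\tau,y}\}\subseteq\lambda ,
\]
a countable set in $V_0$ by (F3). If $J\supseteq\operatorname{supp}(\tau,y)$, then $\tau^C(y)=e_{\tau,y}(r)$ for the unique $r\in\mathcal A_{\tau,y}$ with $r\subseteq C\restriction J$. This yields:
\begin{equation}\label{eq:supp}
\begin{array}{l}
\text{if }\langle(\tau_i,y_i):i<\omega\rangle\in V_0,\ J\in V_0\text{ and }\operatorname{supp}(\tau_i,y_i)\subseteq J\subseteq\lambda\text{ for all }i,\\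
\text{then }\langle\tau_i^C(y_i):i<\omega\rangle\in V_0[C\restriction J].
\end{array}
\end{equation}

Here the information to be revealed is the Cohen bits themselves. Suppose that on some board ONE's moves are named as $O_k(\alpha)=C(\mu_k)+C(\nu_k)\pmod2$, with all $\mu_k,\nu_k$ distinct, and let $a$ be the resulting sequence. TWO will write every bit that these names consult, in particular every $C(\mu_k)$, on board $\alpha$. A response $\sigma$ depends on countably many coordinates $I$ of $C$. If the $\mu_k,\nu_k$ are outside $I$, then $(C(\mu_k))_k$ is generic over a model containing $\sigma$ and $a$, so $x^\alpha\ne a*\sigma$. The sum is needed. For $a_k=C(\nu_k)$, named in the obvious way, the revealed bits would be just the bits of $a$, which a response can repeat. The next lemma says that the sum works against every name.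

\begin{lemma}\label{lem:xor}
Let $I\subseteq\lambda$ be countable in $V_0$ and $V_1=V_0[C\restriction I]$. There is $a\in{}^{\mathbb N}2$ in $V$, generic over $V_1$ for $\mathrm{Fn}(\mathbb N,2)$, such that $a\notin V_1$ and for every $J\subseteq\lambda$ in $V_0$,
\[
C\restriction J\in V_1[a]\ \Longrightarrow\ J\setminus I\text{ is finite}.
\]
\end{lemma}

\begin{proof}
As $\lambda$ is uncountable in $V_0$, the set $Y=\lambda\setminus I$ is infinite. Choose in $V_0$ pairwise distinct $\mu_k,\nu_k\in Y$ $(k\in\mathbb N)$, and let $N=\{\nu_k:k\in\mathbb N\}$. All sums are modulo $2$. Put $a_k=C(\mu_k)+C(\nu_k)$, and define $C':Y\to2$ by $C'(\nu_k)=a_k$ and $C'=C$ on $Y\setminus N$.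

\emph{$C'$ is generic over $V_1$.} By (F4), $C\restriction Y$ is generic over $V_1$. Let $\mathbb D$ be the dense set of those $q\in\mathrm{Fn}(Y,2)$ such that, for each $k$, $\mu_k\in\operatorname{dom}q$ if and only if $\nu_k\in\operatorname{dom}q$. For $q\in\mathbb D$ let $q^*$ have the same domain, $q^*(\nu_k)=q(\mu_k)+q(\nu_k)$, and $q^*=q$ off $N$. The map $q\mapsto q^*$ lies in $V_0$, preserves inclusion and satisfies $q^{**}=q$, so it is an automorphism of $\mathbb D$. Also, $q\subseteq C$ implies $q^*\subseteq C'$. Let $E\in V_1$ be dense in $\mathrm{Fn}(Y,2)$. The set $E'$ of $q\in\mathbb D$ extending an element of $E$ is dense in $\mathbb D$, hence so is $\{q^*:q\in E'\}$, which is then dense in $\mathrm{Fn}(Y,2)$. So $q^*\subseteq C$ for some $q\in E'$, and $q=q^{**}\subseteq C'$. Thus $C'$ contains an element of $E$.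

\emph{Consequences.} Apply (F4) to $C'$ and the partition of $Y$ into $N$ and $Y\setminus N$. First, $C'\restriction N$ is generic over $V_1$; through the bijection $k\mapsto\nu_k$ this says that $a$ is generic over $V_1$, and $V_1[a]=V_1[C'\restriction N]$. Second, $D=C'\restriction(Y\setminus N)=C\restriction(Y\setminus N)$ is generic over $V_1[a]$. If $F:Z\to2$ is generic over $W$ and $K\in W$ is an infinite subset of $Z$, then $F\restriction K\notin W$: for $f:K\to2$ in $W$, the conditions that disagree with $f$ at some point of $K$ are dense. Therefore $a\notin V_1$, and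
\begin{equation}\label{eq:D}
D\restriction K\notin V_1[a]\quad\text{for every infinite }K\subseteq Y\setminus N\text{ in }V_1[a].
\end{equation}

Now let $J\in V_0$ with $C\restriction J\in V_1[a]$. The set $K_0=J\cap(Y\setminus N)$ is in $V_0$ and $D\restriction K_0=C\restriction K_0\in V_1[a]$, so $K_0$ is finite by \eqref{eq:D}. The set $K_1=\{\mu_k:\nu_k\in J\}\subseteq Y\setminus N$ is in $V_0$, and for $\nu_k\in J$ we have $D(\mu_k)=C(\nu_k)+a_k$, so $D\restriction K_1\in V_1[a]$. Hence $K_1$ is finite, and so is $J\cap N$. Finally $J\setminus I=K_0\cup(J\cap N)$.
\end{proof}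

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
By Proposition~\ref{prop:reduction}(ii) it suffices to show that in $V$ no strategy $\Phi$ on any $\kappa$ is universal. Suppose $\Phi$ is universal on $\kappa$ boards, and let $\mathcal N=\mathcal N(\mathbb Q,\kappa)$.

\emph{The counterplay.} By (F1) there is a name $\dot\Phi$ for $\Phi$ that is forced by $\emptyset$ to be a strategy of ONE on $\kappa$ boards. In $V_0$, Lemma~\ref{lem:names}(i) gives a function $\mathcal O:\mathcal N^{<\omega}\to\mathcal N$ such that $\mathcal O(\tau_1,\dots,\tau_n)$ is forced to name the value of $\dot\Phi$ at the moves named by $\tau_1,\dots,\tau_n$. In particular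
\[
\mathcal O(\tau_1,\dots,\tau_n)^C=\Phi(\tau_1^C,\dots,\tau_n^C).
\]
The function $\mathcal O$ is the trace of $\Phi$ in the ground model. Next come the revealing moves. For $\tau\in\mathcal N$ choose in $V_0$ functions $c_{\tau,k}:\kappa\to\lambda$ $(k<\omega)$ with
\[
\{c_{\tau,k}(\alpha):k<\omega\}=\{0\}\cup\operatorname{supp}(\tau,\alpha)\qquad(\alpha<\kappa);
\]
the element $0$ only keeps the right side nonempty. Let $\tau^{[k]}\in\mathcal N$ have at $\alpha$ the antichain $\{\{(c,0)\},\{(c,1)\}\}$ with $c=c_{\tau,k}(\alpha)$, and let it assign $i$ to $\{(c,i)\}$. Then $(\tau^{[k]})^C(\alpha)=C(c_{\tau,k}(\alpha))$: the move $\tau^{[k]}$ writes on each board the $k$th bit consulted there by $\tau$.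

In $V_0$, close $\{\mathcal O(\emptyset)\}$ in $\omega$ steps under $\mathcal O$ and the maps $\tau\mapsto\tau^{[k]}$ to obtain a countable set $\mathcal H\subseteq\mathcal N$, and let $(\tau_n)_{n\ge1}\in V_0$ enumerate $\mathcal H$. TWO plays $T_n=\tau_n^C$ against $\Phi$. There are functions $m,j\in V_0$ with $\mathcal O(\tau_1,\dots,\tau_{n-1})=\tau_{m(n)}$ and $\tau^{[k]}=\tau_{j(\tau,k)}$ for $\tau\in\mathcal H$, $k<\omega$. Then $O_n=\tau_{m(n)}^C$. For $\alpha<\kappa$ let
\[
J_\alpha=\{c_{\tau,k}(\alpha):\tau\in\mathcal H,\ k<\omega\}\in V_0 .
\]
The play $x^\alpha$ and the function $C\restriction J_\alpha$ carry the same information over $V_0$: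
\begin{enumerate}
\item[(1)] $x^\alpha\in V_0[C\restriction J_\alpha]$, by \eqref{eq:supp}, since the entries of $x^\alpha$ are $\tau^C_{m(n)}(\alpha)$ and $\tau^C_n(\alpha)$, and $\operatorname{supp}(\tau,\alpha)\subseteq J_\alpha$ for $\tau\in\mathcal H$.
\item[(2)] Every model $W$ with $V_0\subseteq W\subseteq V$ and $x^\alpha\in W$ contains $C\restriction J_\alpha$, since $C(c_{\tau,k}(\alpha))=T_{j(\tau,k)}(\alpha)=x^\alpha_{2j(\tau,k)}$ and the functions $j$ and $(\tau,k)\mapsto c_{\tau,k}(\alpha)$ are in $V_0$.
\end{enumerate}

\emph{The contradiction.} By universality $[\sigma]\subseteq R$ for some response $\sigma\in V$. Let $\rho\in\mathcal N(\mathbb Q,\mathrm{Seq})$ name $\sigma$ and let $I=\bigcup_{s\in\mathrm{Seq}}\operatorname{supp}(\rho,s)$, a countable set in $V_0$. By \eqref{eq:supp}, $\sigma\in V_1=V_0[C\restriction I]$. Take $a$ from Lemma~\ref{lem:xor} and $\alpha<\kappa$ with $x^\alpha=a*\sigma$. Then $x^\alpha\in V_1[a]$, so $C\restriction J_\alpha\in V_1[a]$ by (2), and $J_\alpha\setminus I$ is finite by the lemma. Hence $C\restriction J_\alpha$ is the union of $C\restriction(J_\alpha\cap I)\in V_1$ and a finite set, so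 it lies in $V_1$. By (1), $x^\alpha\in V_1$. The odd entries of $x^\alpha$ form $a$, so $a\in V_1$, contrary to the lemma.
\end{proof}

The hypothesis that $\lambda$ is uncountable entered only in the first line of the proof of Lemma~\ref{lem:xor}, to leave infinitely many coordinates outside the support of $\sigma$. Nothing was assumed about $V_0$ or about the size of $\kappa$.

\section{No universal strategy in $L[A]$}\label{sec:L}

In $L[A]$ the information that TWO reveals on board $\alpha$ is a code for a countable level of the constructible hierarchy from which the whole play $x^\alpha$ can be read off. If $[\sigma]\subseteq R$, these codes form a continuous family of well-founded relations indexed by ${}^{\mathbb N}2$. The heights of such a family are bounded below $\omega_1$, so only countably many levels occur, and countably many levels yield only countably many plays.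

\subsection*{Boundedness}
For a well-founded relation $E$ on a set $W$, the rank is defined by $\operatorname{rk}_E(w)=\sup\{\operatorname{rk}_E(v)+1:v\,E\,w\}$. If $W$ is countable, all ranks are countable ordinals, by induction along $E$. The following lemma is a special case of the Kunen--Martin theorem for $\Sigma^1_1$ well-founded relations \cite[Theorem~31.1]{kechris}; we include the short direct proof.

\begin{lemma}\label{lem:bounded}
For each $a\in{}^{\mathbb N}2$ let $E(a)$ be a well-founded relation on $\omega$. Suppose that whenever $i\,E(a)\,j$, there is $n_0$ such that $i\,E(b)\,j$ for all $b$ with $b\restriction n_0=a\restriction n_0$. Then there is $\eta^*<\omega_1$ with $\operatorname{rk}_{E(a)}(j)<\eta^*$ for all $a$ and $j$.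
\end{lemma}

\begin{proof}
We merge all the $E(a)$ into one relation on a countable set. Let $W$ be the set of pairs $(s,i)$ with $s$ a finite, possibly empty, $0$-$1$ sequence and $i<\omega$. Put $(s',i)\lhd(s,j)$ if $s'$ properly extends $s$ and $i\,E(b)\,j$ for all $b$ extending $s'$. An infinite descending chain $(s_0,i_0)\rhd(s_1,i_1)\rhd\cdots$ would give $i_{k+1}\,E(b)\,i_k$ for all $k$, where $b=\bigcup_ks_k$, which is impossible. So $\lhd$ is well-founded, and $\eta^*=\sup\{\operatorname{rk}_\lhd(w)+1:w\in W\}<\omega_1$. Fix $a$. We show by induction along $E(a)$ that $\operatorname{rk}_{E(a)}(j)\le\operatorname{rk}_\lhd(a\restriction n,j)$ for all $n\ge0$. If $i\,E(a)\,j$, the hypothesis gives $n'>n$ with $(a\restriction n',i)\lhd(a\restriction n,j)$, and so $\operatorname{rk}_{E(a)}(i)+1\le\operatorname{rk}_\lhd(a\restriction n',i)+1\le\operatorname{rk}_\lhd(a\restriction n,j)$. Take the supremum over $i$.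
\end{proof}

\subsection*{Relative constructibility}
For a set $A$ of ordinals, $L_0[A]=\emptyset$; $L_{\xi+1}[A]$ is the set of subsets of $L_\xi[A]$ definable with parameters in $(L_\xi[A],\in,A\cap L_\xi[A])$; unions are taken at limits; and $L[A]=\bigcup_\xi L_\xi[A]$. Each $L_\xi[A]$ is transitive, its ordinals are those below $\xi$, and $|L_\xi[A]|=|\xi|$ for infinite $\xi$. Let $A\subseteq\omega_1$ and let $\theta>\omega_1$ be regular. Then $A\in L_\theta[A]$, the structure $(L_\theta[A],\in)$ satisfies ZFC without the power set axiom, and it has a well-ordering definable from the parameter $A$. \emph{Condensation}: if $H\prec(L_\theta[A],\in)$, $A\in H$, and $\pi:H\to M$ is the transitive collapse, given by $\pi(y)=\{\pi(z):z\in y\cap H\}$, then $M=L_\eta[\pi(A)]$ with $\eta=M\cap\mathrm{Ord}$.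

Let $H_\theta$ be the set of all $x$ whose transitive closure has size below $\theta$. If $V=L[A]$, then $H_\theta=L_\theta[A]$. The inclusion $\supseteq$ follows from the sizes of the levels. For $x\in H_\theta$ take a regular $\theta'\ge\theta$ with $x\in L_{\theta'}[A]$ and $H\prec L_{\theta'}[A]$ of size below $\theta$ containing $A$, all countable ordinals and all elements of the transitive closure of $\{x\}$. The collapse fixes $x$ and $A$, so $x\in L_\eta[A]$ for some $\eta<\theta$.

\begin{proof}[Proof of Theorem~\ref{thm:L}]
By Proposition~\ref{prop:reduction}(ii) it suffices to refute the assumption that some $\Phi$ is universal on some $\kappa$. Let $\theta=(2^\kappa+\aleph_1)^+$, so that $\Phi,\kappa,\mathcal P(\kappa)\in H_\theta=L_\theta[A]$, and let $p=(A,\omega_1,\kappa,\Phi)$.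

\emph{Hulls.} Let $H$ be the set of elements definable in $L_\theta[A]$ from $p$, and for $\alpha<\kappa$ let $H^\alpha\supseteq H$ be the set of elements definable from $p$ and $\alpha$. These sets are countable. They are elementary submodels by the Tarski--Vaught test, because the least witness to an existential statement with parameters in the hull is again definable. The hull $H$ will supply TWO's moves; the hull $H^\alpha$ is what these moves describe on board $\alpha$, because
\begin{equation}\label{eq:hull}
H^\alpha=\{f(\alpha):f\in H\text{ is a function with domain }\kappa\}.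
\end{equation}
The inclusion $\supseteq$ holds since $f$ is definable from $p$. For $\subseteq$, let $y$ be the unique solution of $\psi(y,p,\alpha)$. Define $f(\xi)$, for $\xi<\kappa$, as the unique $z$ with $L_\theta[A]\models\psi(z,p,\xi)$ if there is one, and as $\emptyset$ otherwise. Then $f$ is a subset of $H_\theta$ of size below the regular cardinal $\theta$, so $f\in H_\theta$; it is definable from $p$, so $f\in H$; and $f(\alpha)=y$.

\emph{Collapses.} Let $\pi_\alpha:H^\alpha\to M_\alpha$ be the transitive collapse, $\eta_\alpha=M_\alpha\cap\mathrm{Ord}$ and $\delta_\alpha=H^\alpha\cap\omega_1$. The set $\delta_\alpha$ is an ordinal: $\omega\subseteq H^\alpha$, and a nonzero $\xi\in H^\alpha\cap\omega_1$ is the range of a surjection $\omega\to\xi$ in $H^\alpha$, so $\xi\subseteq H^\alpha$. Hence $\pi_\alpha$ is the identity on $\delta_\alpha$, $\pi_\alpha(\omega_1)=\delta_\alpha<\eta_\alpha<\omega_1$, $\pi_\alpha(A)=A\cap\delta_\alpha$, and by condensation $M_\alpha=L_{\eta_\alpha}[A\cap\delta_\alpha]$. Put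
\[
d_\alpha=(\eta_\alpha,\ \delta_\alpha,\ \pi_\alpha(\Phi),\ \pi_\alpha(\kappa),\ \pi_\alpha(\alpha)).
\]
For each $\eta^*<\omega_1$ the set $\{d_\alpha:\eta_\alpha\le\eta^*\}$ is countable: there are countably many pairs $(\eta,\delta)$ with $\delta<\eta\le\eta^*$, and for each of them the last three entries lie in the countable set $L_\eta[A\cap\delta]$.

\emph{The counterplay.} Let $(B_n)_{n\ge1}$ enumerate $\mathcal P(\kappa)\cap H$, possibly with repetitions. TWO plays as $T_n$ the characteristic function of $B_n$. Since $\Phi,T_1,\dots,T_{n-1}\in H$, also $O_n\in H$.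

\emph{The tuple $d_\alpha$ determines $x^\alpha$.} Each move $h\in\{O_n,T_n\}$ is definable from $p$, so there is a formula $\varphi$, depending on the move but not on the board, such that $h(\xi)=1$ if and only if $L_\theta[A]\models\varphi(\xi,p)$. By elementarity and the isomorphism $\pi_\alpha$,
\[
h(\alpha)=1\iff M_\alpha\models\varphi(\pi_\alpha(\alpha),\pi_\alpha(p)),\qquad \pi_\alpha(p)=(A\cap\delta_\alpha,\delta_\alpha,\pi_\alpha(\kappa),\pi_\alpha(\Phi)).
\]
The model $M_\alpha$ and both parameters are determined by $d_\alpha$. So $d_\alpha=d_\beta$ implies $x^\alpha=x^\beta$.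

\emph{TWO's moves on board $\alpha$ code $M_\alpha$.} Let $(f_i)_{i<\omega}$ enumerate the functions in $H$ with domain $\kappa$. The set $\{\xi<\kappa:f_i(\xi)\in f_j(\xi)\}$ is in $\mathcal P(\kappa)\cap H$; let it be $B_{n(i,j)}$. Define $E_\alpha\subseteq\omega\times\omega$ by
\[
i\,E_\alpha\,j\iff T_{n(i,j)}(\alpha)=1\iff f_i(\alpha)\in f_j(\alpha).
\]
This relation is well-founded since $\in$ is. Let $y_i=\pi_\alpha(f_i(\alpha))$. By \eqref{eq:hull}, $i\mapsto y_i$ maps $\omega$ onto $M_\alpha$, and the elements of $y_j$ are exactly the $y_i$ with $i\,E_\alpha\,j$. By induction, $\operatorname{rk}_{E_\alpha}(j)$ is the set-theoretic rank of $y_j$. An ordinal is its own rank, so every ordinal below $\eta_\alpha$ is a value of $\operatorname{rk}_{E_\alpha}$.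

\emph{The contradiction.} Let $[\sigma]\subseteq R$ and $Z=\{\alpha<\kappa:x^\alpha\in[\sigma]\}$. For $a\in{}^{\mathbb N}2$ define $i\,E(a)\,j\iff\sigma(a\restriction n(i,j))=1$; this depends only on $a\restriction n(i,j)$. If $x^\alpha=a*\sigma$, then $T_n(\alpha)=\sigma(a\restriction n)$ for all $n$, so $E(a)=E_\alpha$. Every $a$ has such an $\alpha$, so every $E(a)$ is well-founded, and Lemma~\ref{lem:bounded} provides $\eta^*<\omega_1$. Every $\alpha\in Z$ has such an $a$, so every ordinal below $\eta_\alpha$ is below $\eta^*$, that is, $\eta_\alpha\le\eta^*$. Thus $\{d_\alpha:\alpha\in Z\}$ is countable, and therefore so is $\{x^\alpha:\alpha\in Z\}=[\sigma]$. But $|[\sigma]|=\mathfrak c$.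
\end{proof}

\begin{remark}\label{rem:omega1}
The hypothesis $A\subseteq\omega_1$ makes $\pi_\alpha(A)=A\cap\delta_\alpha$ a function of the ordinal $\delta_\alpha$, which is what the counting of the $d_\alpha$ needs. The theorem fails for $A\subseteq\omega_2$: if $G$ is generic over $L$ for $\mathrm{Add}(\omega_1,\omega_2)$, then $L[G]=L[A]$, where $A\subseteq\omega_2$ codes $\bigcup G$ through a constructible bijection $\omega_2\times\omega_1\to\omega_2$, and Theorem~\ref{thm:yes} applies.
\end{remark}

\section{Independence}\label{sec:independence}

We call ``yes'' the statement that $\mathrm{GS}(X,\mathfrak c^+)$ is determined for every $X$, and ``no'' its negation.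

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{GCH}$, by G\"odel's theorem. Over a model of GCH, adding $\aleph_1$ Cohen reals gives ``no'' by Theorem~\ref{thm:cohen}. Under CH we have $\aleph_1^{<\aleph_1}=\mathfrak c^{\aleph_0}=\mathfrak c=\aleph_1$, so Theorem~\ref{thm:yes} applies with $\lambda=\aleph_1$, and forcing with $\mathrm{Add}(\omega_1,\omega_2)$ gives ``yes''.
\end{proof}

By Theorem~\ref{thm:L}, ``no'' also holds in $L$ itself. The value of the continuum and the existence of a measurable cardinal do not settle the question either.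

\begin{proposition}\label{prop:continuum}
Assume ZFC is consistent, and let $n\ge1$. Each of ``yes'' and ``no'' is consistent with $\mathrm{ZFC}+\mathfrak c=\aleph_n$.
\end{proposition}

\begin{proof}
Let $V_0$ satisfy GCH and let $V=V_0[C]$ be obtained by adding $\aleph_n$ Cohen reals. Cardinals are preserved by (F3), and the Cohen reals are pairwise distinct by density, so $\mathfrak c\ge\aleph_n$ in $V$. In $V_0$ we have $\aleph_n^{\aleph_{n-1}}=(2^{\aleph_{n-1}})^{\aleph_{n-1}}=\aleph_n$. The poset has size $\aleph_n$ and countable antichains, so there are at most $\aleph_n^{\aleph_0}=\aleph_n$ pairs $(\mathcal A,e)$ as in Definition~\ref{def:names}, and at most $\aleph_n^{\aleph_{n-1}}=\aleph_n$ simple names for functions $\aleph_{n-1}\to2$. By Lemma~\ref{lem:names}(ii), $2^{\aleph_{n-1}}\le\aleph_n$ in $V$. Hence in $V$ we have $\mathfrak c=\aleph_n$ and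
\[
\aleph_n^{<\aleph_n}=\aleph_n^{\aleph_{n-1}}=(2^{\aleph_0})^{\aleph_{n-1}}=2^{\aleph_{n-1}}=\aleph_n .
\]
In $V$ the answer is ``no'' by Theorem~\ref{thm:cohen}, with one $X$ for all $\kappa$. Forcing over $V$ with $\mathrm{Add}(\aleph_n,\aleph_{n+1})$ keeps $\mathfrak c=\aleph_n$ and gives ``yes'' by Theorem~\ref{thm:yes}.
\end{proof}

\begin{proposition}\label{prop:large}
Over any model of ZFC, the iteration $\mathrm{Add}(\omega_1,1)*\mathrm{Add}(\omega_1,\omega_2)$ forces ``yes'', and adding $\aleph_1$ Cohen reals forces ``no''. Both forcings preserve measurable cardinals. Hence the theory $\mathrm{ZFC}+{}$``there is a measurable cardinal'', if consistent, does not decide the question.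
\end{proposition}

\begin{proof}
By (F2), $\mathrm{Add}(\omega_1,1)$ preserves $\omega_1$ and adds no element of ${}^{\mathbb N}2$. For $b\in{}^{\mathbb N}2$, the conditions $p$ such that for some $\xi<\omega_1$ we have $p(0,\xi+n)=b_n$ for all $n\ge1$ are dense. So if $g$ is the generic function, $\xi\mapsto(g(0,\xi+n))_{n\ge1}$ maps $\omega_1$ onto ${}^{\mathbb N}2$, and CH holds in the extension. There Theorem~\ref{thm:yes} applies with $\lambda=\aleph_1$. The statement about Cohen reals is Theorem~\ref{thm:cohen}.

The L\'evy--Solovay theorem states that a measurable cardinal $\mu$ remains measurable after forcing with a poset of size below $\mu$. A measurable cardinal is inaccessible, so it exceeds the sizes of $\mathrm{Fn}(\omega_1,2)$, $\mathrm{Add}(\omega_1,1)$ and $\mathrm{Add}(\omega_1,\omega_2)$, which are at most $\aleph_2^{\aleph_0}$. For the iteration, apply the theorem once to each step.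
\end{proof}

\begin{thebibliography}{9}

\bibitem{games}
\emph{Games That Involve Set Theory Or Topology},
\texttt{http://www.math.ac.vn/publications/vjm/VJM\_23/No.\%202/M.\%20Scheepers.PDF}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
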